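\title{The rank-$r$ quantum chromatic number is not monotone in the rank}

\begin{abstract}
A quantum $n$-coloring of a graph has rank $r$ if all of its projections have rank $r$, and $\chi_q^r(G)$ is the least $n$ for which $G$ has such a coloring. We show that $\chi_q^r(G)\le n$ does not imply $\chi_q^{r+1}(G)\le n$. More precisely, the implication $\chi_q^r(G)\le n\Rightarrow\chi_q^s(G)\le n$ holds for all finite graphs $G$ if and only if $n\le 2$ or $r$ divides $s$, and for every $n\ge3$ and $r\ge 1$ there is one finite graph for which $\chi_q^s(G)\le n$ holds exactly when $s$ is a multiple of $r$. The graphs are finite induced subgraphs of the infinite graph of orthogonal decompositions of $\mathbb C^{nr}$ into $n$ subspaces of dimension $r$. In any quantum $n$-coloring of this graph each projection splits into $r$ pieces, and Gleason's theorem supplies the continuity that forces the pieces to have equal rank.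
\end{abstract}

\section{The question and the results}\label{sec:intro}

Graphs are simple and have at least one vertex, and ``projection'' means orthogonal projection. Let $G$ be a finite graph and let $n$ be a positive integer. We index the $n$ colors by $\mathbb Z_n$. A \emph{quantum $n$-coloring} of $G$ is a family of projections $P_{v,i}\in M_d(\mathbb C)$, for some $d\ge1$, indexed by $v\in V(G)$ and $i\in\mathbb Z_n$, such that
\begin{enumerate}
\item[(a)] $\sum_{i}P_{v,i}=1$ for every vertex $v$, and
\item[(b)] $P_{u,i}P_{v,i}=0$ for every edge $uv$ and every color $i$.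
\end{enumerate}
The \emph{quantum chromatic number} $\chi_q(G)$ is the least $n$ for which $G$ has a quantum $n$-coloring. For $d=1$ every $P_{v,i}$ is $0$ or $1$; then (a) gives each vertex exactly one color and (b) says that adjacent vertices have different colors. So ordinary colorings are the case $d=1$, and $\chi_q(G)\le\chi(G)$.

A quantum $n$-coloring has \emph{rank $r$} if every $P_{v,i}$ has rank exactly $r$; taking traces in (a) shows that then $d=nr$. The \emph{rank-$r$ quantum chromatic number} $\chi_q^r(G)$ is the least $n$ for which $G$ has a quantum $n$-coloring of rank $r$. Constant rank costs nothing: if $(P_{v,i})$ is any quantum $n$-coloring in $M_d(\mathbb C)$, then $P'_{v,i}=\bigoplus_{t\in\mathbb Z_n}P_{v,i+t}$ is a quantum $n$-coloring, and $P'_{v,i}$ has rank $\sum_t\operatorname{rank}P_{v,i+t}=d$. Hence $\chi_q(G)=\min_r\chi_q^r(G)$, and the numbers $\chi_q^r(G)$ record which matrix sizes suffice for a given number of colors. One expects a larger rank to leave more room, and the simplest cases agree.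

\begin{lemma}\label{lem:easy}
Let $G$ be a finite graph and let $n,r,s\ge1$.
\begin{enumerate}
\item[(i)] If $r\mid s$ and $\chi_q^r(G)\le n$, then $\chi_q^s(G)\le n$.
\item[(ii)] $\chi_q^s(G)\le\chi(G)$.
\item[(iii)] If $n\le2$ and $\chi_q^r(G)\le n$, then $\chi_q^s(G)\le n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The direct sum of $s/r$ copies of a rank-$r$ coloring is a rank-$s$ coloring with the same number of colors.

(ii) Let $c\colon V(G)\to\mathbb Z_m$ be a proper coloring and let $(e_a)_{a\in\mathbb Z_m}$ be an orthonormal basis of $\mathbb C^m$. Let $P_{v,i}$ be the projection onto $\mathbb Ce_{i-c(v)}\otimes\mathbb C^s\subseteq\mathbb C^m\otimes\mathbb C^s$. Condition (a) holds because $i-c(v)$ runs through $\mathbb Z_m$, and (b) holds because $i-c(u)\ne i-c(v)$ for an edge $uv$.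

(iii) By (ii) it suffices to show that a graph with a quantum $n'$-coloring, $n'\le 2$, has $\chi(G)\le n'$. With one color, every projection is $1$, so (b) excludes edges. With two colors put $P_v=P_{v,0}$. For an edge $uv$, (b) gives $P_uP_v=0$ and $(1-P_u)(1-P_v)=0$, so $P_u+P_v=1$. Going around an odd cycle would give $P_v=1-P_v$, and $\frac12\cdot1$ is not a projection. So $G$ is bipartite.
\end{proof}

By (i), rank $1$ can be raised to any rank; by (ii), so can any rank when an ordinary coloring with $n$ colors is available; by (iii), two colors present no obstacle. This suggests the following question, posed in \cite{QM}.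

\begin{quote}
\emph{Is it true that $\chi_q^r(G)\le n$ implies $\chi_q^{r+1}(G)\le n$ for every finite simple graph $G$ and all positive integers $r$ and $n$?}
\end{quote}

To pass from rank $r$ to rank $r+1$ by a direct sum one needs a rank-$1$ coloring on the $n$ new dimensions, and $G$ may have none. The question is whether some less naive construction always works. The answer is no: the cases (i) and (iii) are the only ones in which the rank can be changed for all graphs.

\begin{theorem}\label{thm:main}
Let $n\ge3$, and let $r,s\ge1$ with $r\nmid s$. There is a finite simple graph $G$ with $\chi_q(G)=\chi_q^r(G)=n$ and $\chi_q^s(G)>n$.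
\end{theorem}

With $s=r+1$ and $r\ge2$ this answers the question in the negative for every $n\ge3$. For instance, some finite graph has $\chi_q^2(G)=3$ and $\chi_q^3(G)\ge4$.

\begin{theorem}\label{thm:class}
For positive integers $n,r,s$, the implication ``$\chi_q^r(G)\le n\Rightarrow\chi_q^s(G)\le n$ for all finite simple graphs $G$'' holds if and only if $n\le2$ or $r\mid s$. In particular, ``$\chi_q^r(G)\le n\Rightarrow\chi_q^{r+1}(G)\le n$ for all $G$'' holds if and only if $n\le2$ or $r=1$.
\end{theorem}

\begin{theorem}\label{thm:all}
For all $n\ge3$ and $r\ge1$ there is a finite simple graph $G$ with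
\[
\{s\ge1:\chi_q^s(G)\le n\}=\{r,2r,3r,\dots\}.
\]
\end{theorem}

The proofs study one infinite graph $\mathcal V_{n,r}$, which receives a homomorphism from every graph with a rank-$r$ quantum $n$-coloring (Section~\ref{sec:graph}, where the case $n=3$, $r=2$ is also worked out). Every quantum $n$-coloring of $\mathcal V_{n,r}$ by matrices turns out to have all ranks divisible by $r$. This rests on two independent facts: an algebraic splitting of each projection into $r$ pieces (Section~\ref{sec:grid}) and an automatic continuity property (Section~\ref{sec:cont}), which comes from Gleason's theorem \cite{Gleason}, the only deep tool in the paper. Section~\ref{sec:div} combines the two. Compactness then yields the finite graphs (Sections~\ref{sec:finite} and~\ref{sec:ultra}); it gives no bound on their size.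

\section{Colorings in C*-algebras and cliques}\label{sec:prelim}

The proof of Theorem~\ref{thm:all} passes to a limit of colorings whose matrix sizes are unbounded, and the limit is not a matrix coloring. We therefore allow the following generality. Let $\mathfrak M$ be a nonzero unital C*-algebra and let $G$ be a possibly infinite graph. A \emph{quantum $n$-coloring of $G$ in $\mathfrak M$} is a family of projections (self-adjoint idempotents) $P_{v,i}\in\mathfrak M$ satisfying (a) and (b). A \emph{state} of $\mathfrak M$ is a linear functional $\ell$ with $\ell(1)=1$ and $\ell(a^*a)\ge0$ for all $a$. We use two standard facts: $0\le\ell(P)\le1$ for every projection $P$, and a self-adjoint element on which all states vanish is $0$. For Theorems~\ref{thm:main} and~\ref{thm:class} the reader may take $\mathfrak M=M_d(\mathbb C)$ throughout, with the states $a\mapsto\langle a\xi,\xi\rangle$ for unit vectors $\xi$.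

Condition (b) only gives products that vanish. Cliques of the maximal size convert it into linear identities, and every rigidity statement below comes from comparing such identities.

\begin{lemma}\label{lem:clique}
Let $v_1,\dots,v_n$ be a clique in $G$, and let $(P_{v,i})$ be a quantum $n'$-coloring of $G$ in $\mathfrak M$. Then $n'\ge n$. If $n'=n$, then $\sum_{t=1}^nP_{v_t,i}=1$ for every color $i$.
\end{lemma}

\begin{proof}
By (b), $Q_i=\sum_tP_{v_t,i}$ is a sum of mutually orthogonal projections, so it is a projection and $1-Q_i\ge0$. By (a), $\sum_iQ_i=n\cdot1$, so $\sum_i(1-Q_i)=(n'-n)\cdot1$. The left side is positive, hence $n'\ge n$. If $n'=n$, positive elements sum to $0$, and each of them is $0$.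
\end{proof}

The inequality $\chi_q^s(G)\le n$ allows colorings with fewer than $n$ colors. Lemma~\ref{lem:clique} removes them: if $G$ contains $K_n$, then $\chi_q(G)\ge n$, and $\chi_q^s(G)\le n$ holds if and only if $G$ has a rank-$s$ quantum $n$-coloring.

We also need a fact about ranks.

\begin{lemma}\label{lem:close}
Projections $P,Q\in M_d(\mathbb C)$ with $\|P-Q\|<1$ have equal rank.
\end{lemma}

\begin{proof}
If $\operatorname{rank}P>\operatorname{rank}Q$, then the range of $P$ and the kernel of $Q$ have dimensions adding up to more than $d$, so they share a unit vector $\xi$, and $\|(P-Q)\xi\|=1$.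
\end{proof}

For a finite-dimensional complex Hilbert space $W$ we write $G(k,W)$ for the set of $k$-dimensional subspaces, $P_X$ for the projection onto a subspace $X$, and $W\ominus X$ for the orthogonal complement of $X$ in $W$. The symbol $\oplus$ between subspaces always denotes an orthogonal sum.

\section{The graph of orthogonal decompositions}\label{sec:graph}

Fix $n\ge3$ and $r\ge2$. Projections with sum $1$ are mutually orthogonal, since $P_i=P_i\big(\sum_jP_j\big)P_i=P_i+\sum_{j\ne i}(P_jP_i)^*(P_jP_i)$. So a rank-$r$ quantum $n$-coloring assigns to each vertex an ordered orthogonal decomposition of $\mathbb C^{nr}$ into $n$ subspaces of dimension $r$, and (b) asks that adjacent vertices have orthogonal $i$-th subspaces for each $i$. We make a graph out of all such decompositions.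

\begin{definition}
The vertices of $\mathcal V=\mathcal V_{n,r}$ are the $n$-tuples $x=(x_j)_{j\in\mathbb Z_n}$ of mutually orthogonal $r$-dimensional subspaces of $\mathbb C^{nr}$, called the \emph{components} of $x$. Two vertices $x,y$ are adjacent if $x_j\perp y_j$ for all $j$. For $F\subseteq V(\mathcal V)$ we write $\mathcal V[F]$ for the induced subgraph.
\end{definition}

The \emph{tautological coloring} $P_{x,i}=P_{x_i}$ is a rank-$r$ quantum $n$-coloring of $\mathcal V$, and so of every $\mathcal V[F]$. Conversely, a rank-$r$ quantum $n$-coloring of a graph $G$ is the same thing as a homomorphism $G\to\mathcal V$, namely $v\mapsto(\operatorname{ran}P_{v,i})_i$. Colorings pull back along homomorphisms, so if any finite graph has a quantum $n$-coloring of rank $r$ but none of rank $s$, then some finite $\mathcal V[F]$ has the same property. This is the reason to study $\mathcal V$. Two symmetries will be used: the $n$ cyclic shifts of the components of a vertex form an $n$-clique, and permuting the components of all vertices by one fixed permutation of $\mathbb Z_n$ is an automorphism of $\mathcal V$.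

From now on we consider \emph{arbitrary} quantum $n$-colorings of $\mathcal V$. In such a coloring a color $i$ has no prescribed relation to the component with index $i$, and $P_{x,i}$ has no prescribed regularity as a function of $x$.

\subsection*{Grids}
Let $e=(e_{k,a})$, with $1\le k\le r$ and $a\in\mathbb Z_n$, be an orthonormal basis of $\mathbb C^{nr}$. Think of it as $r$ rows of $n$ vectors. Shifting row $k$ cyclically by $c_k$ and reading off the columns gives a vertex: for $c\in\mathbb Z_n^r$ let $v_c(e)$ have the components
\[
v_c(e)_j=\operatorname{span}\{e_{k,\,j-c_k}:1\le k\le r\},\qquad j\in\mathbb Z_n.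
\]
Call $c,c'\in\mathbb Z_n^r$ \emph{disjoint} if $c_k\ne c'_k$ for all $k$. If $c,c'$ are disjoint, the $j$-th components of $v_c(e)$ and $v_{c'}(e)$ are spanned by disjoint sets of basis vectors; if $c_k=c_k'$, they share $e_{k,j-c_k}$. Thus $v_c(e)$ and $v_{c'}(e)$ are adjacent if and only if $c$ and $c'$ are disjoint. We call the finite set $\{v_c(e):c\in\mathbb Z_n^r\}$ the \emph{grid} of $e$ and single out
\[
x(e)=v_0(e),\qquad w^k(e)=v_{\varepsilon_k}(e)\quad(1\le k\le r),
\]
where $\varepsilon_k$ has $k$-th entry $0$ and all other entries $1$. So $0$ and $\varepsilon_k$ agree exactly in coordinate $k$. Every vertex $x$ of $\mathcal V$ is $x(e)$ for some $e$: let $(e_{k,a})_k$ be an orthonormal basis of $x_a$.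

\subsection*{The case $n=3$, $r=2$}
Write $e_a=e_{1,a}$ and $f_a=e_{2,a}$, and abbreviate $\operatorname{span}(e_a,f_b)$ by $e_af_b$. Then
\[
x=(e_0f_0\mid e_1f_1\mid e_2f_2),\qquad w^1=(e_0f_2\mid e_1f_0\mid e_2f_1),\qquad w^2=(e_2f_0\mid e_0f_1\mid e_1f_2).
\]
The grid is a $3\times3$ array with $v_c$ in row $c_1$ and column $c_2$, and two cells are adjacent when they lie in different rows and different columns. The vertex $x$ is the cell $(0,0)$; the vertex $w^1$ is $(0,1)$, in the row of $x$; the vertex $w^2$ is $(1,0)$, in the column of $x$.

Consider first an ordinary $3$-coloring of $\mathcal V_{3,2}$, and let $S$ be the set of cells of the grid that have the color $i$ of $x$. The grid has six triangles, one for each permutation of $\mathbb Z_3$; each triangle meets $S$ exactly once, and each cell lies in two triangles. So $|S|=3$. Any two cells of $S$ share a row or a column. If two of them share a row, a third cell outside that row would have to share a column with both, which is impossible; the same holds with rows and columns exchanged. Hence $S$ is the row or the column through $x$, and \emph{exactly one of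 $w^1,w^2$ has color $i$}.

On the other hand, nothing in $\mathcal V_{3,2}$ distinguishes the $e$'s from the $f$'s, and we can exchange them continuously without moving $x$. Rotate the pair $(e_0,f_0)$ in its plane to $(f_0,-e_0)$, then $(e_1,f_1)$ to $(f_1,-e_1)$, then $(e_2,f_2)$ to $(f_2,-e_2)$. The vertex $x$ of the moving basis stays fixed, while its vertex $w^1$ passes through
\[
\begin{array}{rcl@{\qquad}l}
w^1&=&(e_0f_2\mid e_1f_0\mid e_2f_1)&\\
&\to&(f_0f_2\mid e_1e_0\mid e_2f_1)&\text{components $0,1$ move},\\
&\to&(f_0f_2\mid f_1e_0\mid e_2e_1)&\text{components $1,2$ move},\\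
&\to&(f_0e_2\mid f_1e_0\mid f_2e_1)=w^2&\text{components $2,0$ move}.
\end{array}
\]
If the color is constant along this path, then $w^1$ and $w^2$ have the same color, a contradiction. So, granted continuity, $\mathcal V_{3,2}$ has no ordinary $3$-coloring.

For a matrix coloring the alternative ``row or column'' becomes a direct sum. We shall prove that
\[
P_{x,i}=P_{x,i}P_{w^1,i}+P_{x,i}P_{w^2,i},
\]
where the summands, the row part and the column part, are mutually orthogonal projections. The same holds in the grid of each rotated basis, so along the path the product $P_{x,i}P_{w,i}$ is always a projection. If it moves continuously, its rank is constant, the two parts have equal rank, and the rank of $P_{x,i}$ is even; rank $3$ is excluded. In the tautological coloring with $i=0$ one sees this happen: the row part is the projection onto $\mathbb Ce_0$, the column part is the projection onto $\mathbb Cf_0$, and during the first rotation the product is the projection onto $\mathbb C(\cos\theta\,e_0+\sin\theta\,f_0)$.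

Two things remain to be proved, for all $n\ge3$ and $r\ge2$: the splitting, and the continuity of $P_{w,i}$ when only two components of $w$ move. The second is the real difficulty, because the colorings of $\mathcal V$ that compactness will hand us come with no regularity at all.

\section{Splitting on a grid}\label{sec:grid}

Fix a color $i$ and a basis $e$, and put $Q(c)=P_{v_c(e),i}$. By (b) and Lemma~\ref{lem:clique}, $Q$ satisfies the hypotheses of the next proposition. Its conclusion says that the space is an orthogonal sum of $r$ blocks and that on block $k$ the projection $Q(c)$ depends only on $c_k$. For $n=3$, $r=2$, $d=1$ this is the alternative ``row or column''.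

\begin{proposition}\label{prop:split}
Let $n\ge3$, $r\ge1$, and let $Q$ be a map from $\mathbb Z_n^r$ to the projections in $M_d(\mathbb C)$ such that
\begin{enumerate}
\item[(1)] $Q(c)Q(c')=0$ whenever $c,c'$ are disjoint, and
\item[(2)] $\sum_{t=1}^nQ(c^t)=1$ whenever $c^1,\dots,c^n$ are pairwise disjoint.
\end{enumerate}
Then there are mutually orthogonal projections $R_k(p)$, $1\le k\le r$, $p\in\mathbb Z_n$, with $Q(c)=\sum_kR_k(c_k)$ for all $c$. If $c$ and $c'$ agree exactly in coordinate $k$, then $Q(c)Q(c')=R_k(c_k)$.
\end{proposition}

\begin{proof}
Hypothesis (2) will show that $Q(c)$ is a sum of functions of single coordinates, and hypothesis (1) that these functions live on orthogonal blocks.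

\emph{Step 1: the effect of changing one coordinate.} Let $r\ge2$, fix $k$, and write $c=(p,b)$, where $p=c_k$ and $b$ collects the other coordinates. We claim that $Q(p,b)-Q(q,b)$ does not depend on $b$. For $p=q$ it is $0$, so let $p\ne q$. Suppose first that $b,b'$ are disjoint. A family $c^1,\dots,c^n$ is pairwise disjoint exactly when $t\mapsto c^t_l$ is a bijection onto $\mathbb Z_n$ for each coordinate $l$. So $(p,b),(q,b')$ extend to such a family, and replacing these two elements by $(q,b),(p,b')$ gives another one. Comparing the two sums in (2) yields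
\[
Q(p,b)-Q(q,b)=Q(p,b')-Q(q,b').
\]
For arbitrary $b,b'$, since $n\ge3$ there is $b''$ disjoint from both, and we apply the identity to $b,b''$ and to $b'',b'$. Thus
\[
\delta_k(p,q)=Q(c)-Q(c'),\qquad c_k=p,\ c'_k=q,\ c_l=c'_l\text{ for }l\ne k,
\]
is a well-defined self-adjoint matrix. For $r=1$ there is no choice to make.

\emph{Step 2: if $c_k\notin\{p,q\}$, then $Q(c)\delta_k(p,q)=0$.} Write $\delta_k(p,q)=Q(c')-Q(c'')$ with $c'_k=p$, $c''_k=q$ and $c'_l=c''_l=c_l+1$ for $l\ne k$. Both $c'$ and $c''$ are disjoint from $c$, and (1) applies.

\emph{Step 3: if $k\ne l$, then $\delta_k(p,q)\delta_l(p',q')=0$.} Since $n\ge3$, we can write $\delta_k(p,q)=Q(c)-Q(\tilde c)$ with $c_l=\tilde c_l\notin\{p',q'\}$. By Step~2 both terms annihilate $\delta_l(p',q')$.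

\emph{Step 4: the blocks.} Let $E_k$ be the projection onto $\sum_{p,q}\operatorname{ran}\delta_k(p,q)$. For $k\ne l$, Step~3 gives $\langle\delta_k\xi,\delta_l\eta\rangle=\langle\xi,\delta_k\delta_l\eta\rangle=0$ for all choices of the arguments $p,q,p',q'$, so $E_kE_l=0$. Also $\delta_k=E_k\delta_k$, and taking adjoints, $\delta_k=E_k\delta_kE_k$. Let $c^t=c+t(1,\dots,1)$ for $t\in\mathbb Z_n$. These are pairwise disjoint, so $\sum_tQ(c^t)=1$. Changing one coordinate at a time gives $Q(c)-Q(c^t)=\sum_k\delta_k(c_k,c_k+t)$. Averaging over $t$,
\[
Q(c)=\frac1n\cdot1+\sum_{k=1}^rd_k(c_k),\qquad d_k(p)=\frac1n\sum_{t}\delta_k(p,p+t)=E_kd_k(p)E_k .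
\]
Hence $Q(c)$ commutes with each $E_k$ and with the projection $E_0=1-\sum_kE_k$. The product $E_0Q(c)=\frac1nE_0$ of commuting projections is a projection, which forces $E_0=0$.

Put $R_k(p)=\frac1nE_k+d_k(p)$. Then $R_k(p)=E_kQ(c)$ for every $c$ with $c_k=p$, so $R_k(p)$ is a projection, and $Q(c)=\sum_kE_kQ(c)=\sum_kR_k(c_k)$. For $k\ne l$ we have $R_k(p)R_l(q)=0$ because $E_kE_l=0$. For $p\ne q$ choose disjoint $c,c'$ with $c_k=p$ and $c'_k=q$; then $R_k(p)R_k(q)=E_kQ(c)Q(c')E_k=0$. Finally, $Q(c)Q(c')=\sum_lR_l(c_l)R_l(c'_l)$, and only the coordinates with $c_l=c'_l$ contribute.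
\end{proof}

\begin{remark}
The proposition fails for $n=2$. In $\mathbb Z_2^2$ the only disjoint pairs are $\{00,11\}$ and $\{01,10\}$, so $Q(00)$ and $Q(01)$ may be arbitrary projections, whereas the conclusion makes all $Q(c)$ commute.
\end{remark}

The pieces $R_k(0)$ depend on the basis $e$, but the last sentence of the proposition expresses them through the coloring alone, and this is what allows us to compare different grids.

\begin{corollary}\label{cor:rank}
Let $e$ be an orthonormal basis of $\mathbb C^{nr}$, let $F\subseteq V(\mathcal V)$ contain the grid of $e$, and let $(P_{v,i})$ be a quantum $n$-coloring of $\mathcal V[F]$ in $M_d(\mathbb C)$. Then for every color $i$ the products $P_{x(e),i}P_{w^k(e),i}$ are projections, and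
\begin{equation}\label{eq:rank}
\operatorname{rank}P_{x(e),i}=\sum_{k=1}^r\operatorname{rank}\big(P_{x(e),i}P_{w^k(e),i}\big).
\end{equation}
\end{corollary}

\begin{proof}
With $Q(c)=P_{v_c(e),i}$, Proposition~\ref{prop:split} gives $Q(0)Q(\varepsilon_k)=R_k(0)$ and $Q(0)=\sum_kR_k(0)$ with mutually orthogonal summands.
\end{proof}

\section{Automatic continuity}\label{sec:cont}

Let $(P_{x,i})$ be a quantum $n$-coloring of the whole graph $\mathcal V_{n,r}$ in a unital C*-algebra $\mathfrak M$, with $n\ge3$ and $r\ge2$. We freeze all components but two. Fix a color $i$, indices $p\ne q$ in $\mathbb Z_n$, and mutually orthogonal $r$-dimensional subspaces $X_j\subseteq\mathbb C^{nr}$ for $j\ne p,q$. Let $W$ be the orthogonal complement of $\bigoplus_{j\ne p,q}X_j$, so $\dim W=2r$. For $X\in G(r,W)$ let $z(X)$ be the vertex with $z(X)_p=X$, $z(X)_q=W\ominus X$ and $z(X)_j=X_j$ otherwise, and put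
\[
m(X)=P_{z(X),i}.
\]
In the tautological coloring $m(X)$ is $P_X$, or $P_W-P_X$, or constant. All three are linear in $P_X$, because a constant $a$ equals $\frac1r\operatorname{tr}(P_X)\,a$. Linearity persists for every coloring.

\begin{proposition}\label{prop:cont}
Let $L$ be the real span of $\{P_X:X\in G(r,W)\}$. There is a real-linear map $\Phi\colon L\to\mathfrak M$ with $m(X)=\Phi(P_X)$ for all $X\in G(r,W)$. In particular, $m(X)$ is a norm-continuous function of $P_X$.
\end{proposition}

\begin{remark}
For $n=2$ the statement is false. The only neighbor of $(X,X^\perp)$ is then $(X^\perp,X)$, so the graph is a perfect matching and has an ordinary $2$-coloring. The corresponding $m$ takes the values $0$ and $1$, both of them, on the connected space $G(r,\mathbb C^{2r})$.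
\end{remark}

The proof has three stages. Cliques give an additivity identity for $m$. The identity lets us write the value of a state on $m(X)$ as a sum $\sum f(\xi)$ over an orthonormal basis of $X$, for a function $f$ of unit vectors. Gleason's theorem then shows that $f$ is a quadratic form.

\subsection*{The rectangle rule}
Lemma~\ref{lem:clique} expresses $m(X)$ through the other $n-1$ vertices of any $n$-clique containing $z(X)$. We write $X=\alpha\oplus\gamma$ and look for a clique in which no other vertex depends on both $\alpha$ and $\gamma$.

\begin{lemma}\label{lem:rect}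
Let $W=A\oplus C$ with $\dim A=\dim C=r$, let $1\le k\le r-1$, and let $\alpha,\tilde\alpha\in G(k,A)$ and $\gamma,\tilde\gamma\in G(r-k,C)$. Then
\begin{equation}\label{eq:rect}
m(\alpha\oplus\gamma)+m(\tilde\alpha\oplus\tilde\gamma)=m(\alpha\oplus\tilde\gamma)+m(\tilde\alpha\oplus\gamma).
\end{equation}
\end{lemma}

\begin{proof}
Composing the coloring with an automorphism that permutes components, we may assume $p=0$ and $q=1$. Write $\alpha'=A\ominus\alpha$ and $\gamma'=C\ominus\gamma$.

For $n=3$ fix $\beta\in G(k,X_2)$, put $\beta'=X_2\ominus\beta$, and consider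
\[
\begin{array}{rcccccc}
y^0=(&\alpha\oplus\gamma&\mid&\alpha'\oplus\gamma'&\mid&X_2&),\\
y^1=(&\gamma'\oplus\beta'&\mid&\gamma\oplus\beta&\mid&A&),\\
y^2=(&\beta\oplus\alpha'&\mid&\beta'\oplus\alpha&\mid&C&).
\end{array}
\]
Each row and each column is an orthogonal decomposition of $\mathbb C^{3r}$ into $r$-dimensional subspaces. So this is a triangle that contains $y^0=z(\alpha\oplus\gamma)$, in which $y^1$ does not involve $\alpha$ and $y^2$ does not involve $\gamma$.

In general, put $A_0=A$, $A_1=C$ and $A_b=X_b$ for $2\le b\le n-1$; these \emph{blocks} decompose $\mathbb C^{nr}$. Put $\beta_0=\alpha$ and $\beta_1=\gamma'$, fix $\beta_b\in G(k,A_b)$ for $b\ge2$ once and for all, and let $\beta'_b=A_b\ominus\beta_b$. Then $\dim\beta_b=k$ and $\dim\beta_b'=r-k$ for all $b$, and $\beta'_1=\gamma$. For $t\in\mathbb Z_n$ define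
\[
y^t_0=\beta_t\oplus\beta'_{t+1},\qquad y^t_1=\beta'_t\oplus\beta_{t+1},\qquad y^t_j=A_{t+j}\quad(2\le j\le n-1).
\]
Each $y^t$ is a vertex: its components have dimension $r$, the first two decompose $A_t\oplus A_{t+1}$, and the others are the remaining blocks. Let $t\ne u$. For $j\ge2$ the components $y^t_j$ and $y^u_j$ are different blocks. For $j=0$, the summands $\beta_t,\beta_u$ lie in different blocks, so do $\beta'_{t+1},\beta'_{u+1}$, and a primed and an unprimed summand either lie in different blocks or are complementary in one block. The case $j=1$ is the same with primes exchanged. So the $y^t$ form an $n$-clique. Moreover $y^0_0=\alpha\oplus\gamma$, $y^0_1=\alpha'\oplus\gamma'=W\ominus(\alpha\oplus\gamma)$ and $y^0_j=X_j$ for $j\ge2$, that is, $y^0=z(\alpha\oplus\gamma)$. By Lemma~\ref{lem:clique},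
\[
m(\alpha\oplus\gamma)=1-\sum_{t\ne0}P_{y^t,i}.
\]
The vertex $y^t$ is determined by the blocks, $\beta_t$ and $\beta_{t+1}$. Among the $y^t$ with $t\ne0$, only $y^{n-1}$ depends on $\alpha=\beta_0$, and only $y^1$ depends on $\gamma=\beta_1'$. These are different vertices because $n\ge3$. Hence $m(\alpha\oplus\gamma)=h_1(\alpha)+h_2(\gamma)$ for functions $h_1,h_2$, and both sides of \eqref{eq:rect} equal $h_1(\alpha)+h_1(\tilde\alpha)+h_2(\gamma)+h_2(\tilde\gamma)$.
\end{proof}

\subsection*{From subspaces to vectors}
A real function $f$ on the unit sphere of a Hilbert space $W$ is a \emph{frame function} if $\sum_{\xi\in B}f(\xi)$ has the same value for all orthonormal bases $B$ of $W$. For self-adjoint $T$ on a finite-dimensional $W$, the function $\xi\mapsto\langle T\xi,\xi\rangle$ is one, with sum $\operatorname{tr}T$.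

\begin{theorem}[Gleason \cite{Gleason}]\label{thm:gleason}
Let $W$ be a real or complex separable Hilbert space of dimension at least $3$, and let $f\ge0$ be a frame function on $W$. Then $f(\xi)=\langle T\xi,\xi\rangle$ for some self-adjoint operator $T$.
\end{theorem}

No continuity of $f$ is assumed, which is what we need. To build a frame function we must compare different bases, and we do so two vectors at a time. A \emph{pair move} replaces two vectors of an orthonormal basis by another orthonormal basis of their span.

\begin{lemma}\label{lem:pair}
Any two orthonormal bases of a Hilbert space $U$ of finite dimension $N\ge2$ are joined by a finite sequence of pair moves.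
\end{lemma}

\begin{proof}
For $N=2$ one move suffices. Let $N\ge3$, let $(u_1,\dots,u_N)$ be the first basis and let $\eta$ be a vector of the second. For $j=N,N-1,\dots,3$ in turn, replace the current pair $u_{j-1},u_j$ by an orthonormal basis of its span whose second vector is orthogonal to $\eta$. After these moves $\eta\perp u_3,\dots,u_N$, so $\eta$ lies in the span of the current $u_1,u_2$, and one more move makes $u_1=\eta$. Now apply induction in $U\ominus\mathbb C\eta$.
\end{proof}

\begin{lemma}\label{lem:grass}
Let $r\ge2$ and $\dim W=2r$. Let $\mu\colon G(r,W)\to[0,1]$ satisfy \eqref{eq:rect}, with $\mu$ in place of $m$, for all $A,C,k,\alpha,\tilde\alpha,\gamma,\tilde\gamma$ as in Lemma~\ref{lem:rect}. Then there is a self-adjoint $T$ on $W$ with $\mu(X)=\operatorname{tr}(TP_X)$ for all $X\in G(r,W)$.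
\end{lemma}

\begin{proof}
If $\mu(X)=\operatorname{tr}(TP_X)$ and $f(\xi)=\langle T\xi,\xi\rangle$, then exchanging one basis vector $\xi'$ of $X$ for $\xi$ changes $\mu$ by $f(\xi)-f(\xi')$. We first show that these differences are well defined and then recover $f$ from them.

\emph{Step 1: differences.} Let $\xi\perp\xi'$ be unit vectors and $U=W\ominus\operatorname{span}(\xi,\xi')$. We claim that
\[
D(\xi,\xi')=\mu(Y\oplus\mathbb C\xi)-\mu(Y\oplus\mathbb C\xi')
\]
is the same for all $Y\in G(r-1,U)$. Suppose first that $Z=Y\cap Y'$ has dimension $r-2$. Write $Y=Z\oplus\gamma$ and $Y'=Z\oplus\tilde\gamma$ with lines $\gamma,\tilde\gamma$. The space $A=Z\oplus\mathbb C\xi\oplus\mathbb C\xi'$ has dimension $r$, and $C=W\ominus A$ contains $\gamma$ and $\tilde\gamma$. Now \eqref{eq:rect} with $k=r-1$, $\alpha=Z\oplus\mathbb C\xi$ and $\tilde\alpha=Z\oplus\mathbb C\xi'$ reads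
\[
\mu(Y\oplus\mathbb C\xi)+\mu(Y'\oplus\mathbb C\xi')=\mu(Y'\oplus\mathbb C\xi)+\mu(Y\oplus\mathbb C\xi'),
\]
which is the claim for $Y,Y'$. For arbitrary $Y\ne Y'$ in $G(r-1,U)$, choose a hyperplane $H$ of $Y$ containing $Y\cap Y'$ and a vector $y'\in Y'\setminus Y$, and let $Y''=H+\mathbb Cy'\in G(r-1,U)$. Then $Y\cap Y''=H$ has dimension $r-2$, and $Y''\cap Y'$ is strictly larger than $Y\cap Y'$. Repeating this, we reach $Y'$. Note that $|D|\le1$ and $D(\xi',\xi)=-D(\xi,\xi')$; put $D(\xi,\xi)=0$.

\emph{Step 2: one basis.} Let $B$ be an orthonormal basis of $W$, regarded as a set of $2r$ vectors. For $I\subseteq B$ with $|I|=r$ write $\mu(I)=\mu(\operatorname{span}I)$. We claim that there is a unique $h_B\colon B\to\mathbb R$ with $\mu(I)=\sum_{\xi\in I}h_B(\xi)$ for all such $I$, and that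
\begin{equation}\label{eq:hD}
h_B(\xi)-h_B(\xi')=D(\xi,\xi')\qquad(\xi,\xi'\in B).
\end{equation}
For distinct $\xi,\xi',\xi''\in B$ we can compute all three differences with one $Y$ spanned by $r-1$ of the other $2r-3\ge r-1$ vectors, and we get $D(\xi,\xi')+D(\xi',\xi'')=D(\xi,\xi'')$. If two of the vectors coincide, this identity holds by antisymmetry. Fix $\xi_0\in B$ and let $h(\xi)=D(\xi,\xi_0)$; then $h(\xi)-h(\xi')=D(\xi,\xi')$. The quantity $\mu(I)-\sum_{\xi\in I}h(\xi)$ does not change when one element of $I$ is exchanged for an element outside $I$, so it is a constant $\kappa$, and $h_B=h+\kappa/r$ works. Conversely, any function with the required sums satisfies \eqref{eq:hD}, as one sees by comparing two sets $I$ that differ in one element. So it is determined up to an additive constant, and the value of one $\mu(I)$ fixes the constant.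

\emph{Step 3: all bases.} Let $B'$ arise from $B$ by a pair move, and let $J$ be the set of the $2r-2$ unchanged vectors. Since $D(\xi,\xi')$ depends only on the two vectors, \eqref{eq:hD} shows that $h_B-h_{B'}$ is constant on $J$. Since $2r-2\ge r$, there is $I\subseteq J$ with $|I|=r$, and both functions have sum $\mu(I)$ over $I$. So $h_B=h_{B'}$ on $J$. Two bases containing a unit vector $\xi$ are joined by pair moves that keep $\xi$, by Lemma~\ref{lem:pair} applied to $W\ominus\mathbb C\xi$. Hence $f(\xi)=h_B(\xi)$ does not depend on the basis $B\ni\xi$. Extending an orthonormal basis $I$ of $X\in G(r,W)$ to a basis of $W$, we obtain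
\begin{equation}\label{eq:muf}
\mu(X)=\sum_{\xi\in I}f(\xi).
\end{equation}

\emph{Step 4: $f$ is a bounded frame function.} For any $I\subseteq B$ with $|I|=r$ we have $\sum_{\xi\in B}f(\xi)=\mu(I)+\mu(B\setminus I)$. Given a pair move, choose $I$ to contain the two replaced vectors, which is possible as $r\ge2$. Then the spans of $I$ and of $B\setminus I$ are unchanged, and so is the sum. By Lemma~\ref{lem:pair} the sum is the same for all bases. For $\xi\in I\subseteq B$, \eqref{eq:hD} and \eqref{eq:muf} give $rf(\xi)=\mu(I)+\sum_{\xi'\in I}D(\xi,\xi')$, so $|f|\le1$.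

Thus $f+1$ is a nonnegative frame function on a space of dimension $2r\ge4$. By Theorem~\ref{thm:gleason}, $f(\xi)+1=\langle T'\xi,\xi\rangle$ with $T'$ self-adjoint. With $T=T'-1$, \eqref{eq:muf} becomes $\mu(X)=\sum_{\xi\in I}\langle T\xi,\xi\rangle=\operatorname{tr}(TP_X)$.
\end{proof}

The hypothesis $r\ge2$ cannot be dropped from Lemma~\ref{lem:grass}: for $r=1$ there is no admissible $k$, the rule \eqref{eq:rect} is empty, and $\mu$ is an arbitrary function.

\begin{proof}[Proof of Proposition~\ref{prop:cont}]
Choose $X^1,\dots,X^N\in G(r,W)$ such that $P_{X^1},\dots,P_{X^N}$ is a basis of the finite-dimensional real space $L$, and define $\Phi$ by $\Phi(P_{X^\nu})=m(X^\nu)$. Let $X\in G(r,W)$ and write $P_X=\sum_\nu c_\nu P_{X^\nu}$ with real $c_\nu$. For a state $\ell$, the function $\mu=\ell\circ m$ has values in $[0,1]$ and satisfies \eqref{eq:rect} by Lemma~\ref{lem:rect}. With $T$ from Lemma~\ref{lem:grass},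
\[
\ell\big(m(X)-\Phi(P_X)\big)=\operatorname{tr}(TP_X)-\sum_\nu c_\nu\operatorname{tr}(TP_{X^\nu})=0 .
\]
All states vanish on the self-adjoint element $m(X)-\Phi(P_X)$, so it is $0$. A linear map on a finite-dimensional normed space is continuous.
\end{proof}

\section{Divisibility of ranks}\label{sec:div}

We now show that the $r$ summands in \eqref{eq:rank} are equal, by moving $w^1(e)$ to $w^l(e)$ while $x(e)$ stays fixed. Rotating rows $1$ and $l$ of the basis into each other all at once would move every component of $w^1$, and Proposition~\ref{prop:cont} covers only two moving components. So we rotate in one plane at a time, as in the example of Section~\ref{sec:graph}.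

Fix an orthonormal basis $e$ of $\mathbb C^{nr}$ and write $x=x(e)$. Identify $\mathbb Z_n$ with $\{0,\dots,n-1\}$. For $l\in\{2,\dots,r\}$, $b\in\{0,\dots,n-1\}$ and $\theta\in[0,\pi/2]$, let $e^{l,b,\theta}$ be the orthonormal basis obtained from $e$ by replacing, for each $a$, the pair $(e_{1,a},e_{l,a})$ by
\[
\begin{cases}
(e_{l,a},\,-e_{1,a})&\text{if }a<b,\\
(\cos\theta\,e_{1,b}+\sin\theta\,e_{l,b},\ -\sin\theta\,e_{1,b}+\cos\theta\,e_{l,b})&\text{if }a=b,\\
(e_{1,a},\,e_{l,a})&\text{if }a>b,
\end{cases}
\]
and put $w(l,b,\theta)=w^1(e^{l,b,\theta})$. Recall that the $j$-th component of $w^k$ is spanned by the basis vector with index $(k,j)$ and those with indices $(k',j-1)$, $k'\ne k$.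

\begin{lemma}\label{lem:path}
For all $l$, $b$ and $\theta$:
\begin{enumerate}
\item[(i)] $x(e^{l,b,\theta})=x$;
\item[(ii)] $w(l,0,0)=w^1(e)$, $w(l,b,\pi/2)=w(l,b+1,0)$ for $b<n-1$, and $w(l,n-1,\pi/2)=w^l(e)$;
\item[(iii)] for every quantum $n$-coloring of $\mathcal V$ in a unital C*-algebra and every color $i$, the map $\theta\mapsto P_{w(l,b,\theta),i}$ is norm continuous on $[0,\pi/2]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The component $x_a$ is spanned by the vectors $e_{k,a}$, $1\le k\le r$, and each replacement preserves the span of $e_{1,a},e_{l,a}$.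

(ii) The first two equalities hold already for the bases: $e^{l,0,0}=e$ and $e^{l,b,\pi/2}=e^{l,b+1,0}$. In $e^{l,n-1,\pi/2}$ the vector with index $(1,a)$ is $e_{l,a}$ and the vector with index $(l,a)$ is $-e_{1,a}$, for all $a$. So the $j$-th component of $w(l,n-1,\pi/2)$ is spanned by $e_{l,j}$, $e_{1,j-1}$ and $e_{k,j-1}$ for $k\ne1,l$. This is the $j$-th component of $w^l(e)$.

(iii) As $\theta$ varies, only the basis vectors with indices $(1,b)$ and $(l,b)$ move. They lie in the components $b$ and $b+1$ of $w(l,b,\theta)$, respectively. The other components $X_j$ are constant, so in the notation of Section~\ref{sec:cont}, with $p=b$ and $q=b+1$, we have $w(l,b,\theta)=z(X(\theta))$ for $X(\theta)=w(l,b,\theta)_b$. This space is the orthogonal sum of a constant subspace and the line through $\cos\theta\,e_{1,b}+\sin\theta\,e_{l,b}$, so $P_{X(\theta)}$ is continuous in $\theta$. Apply Proposition~\ref{prop:cont}.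
\end{proof}

For the proof of Theorem~\ref{thm:all} we need to know that only finitely many points of the paths matter, so we state the rank argument in that form. For a subdivision $\Theta\colon0=\theta_0<\theta_1<\dots<\theta_M=\pi/2$ let $F(e,\Theta)$ be the union of the grids of the bases $e^{l,b,\theta_\lambda}$ over all $l$, $b$ and $0\le\lambda\le M$. It is a finite set that contains $x$, all $w(l,b,\theta_\lambda)$, and the grid of $e$. For a coloring defined on $F(e,\Theta)$ and a color $i$, consider the finitely many inequalities
\begin{equation}\label{eq:fine}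
\big\|P_{w(l,b,\theta_\lambda),i}-P_{w(l,b,\theta_{\lambda+1}),i}\big\|<1\qquad\text{for all }l,\ b\text{ and }0\le\lambda<M .
\end{equation}
By Lemma~\ref{lem:path}(iii) and uniform continuity on $[0,\pi/2]$, \emph{for every quantum $n$-coloring of the whole graph $\mathcal V$ in a unital C*-algebra and every $i$ there is a subdivision $\Theta$ satisfying \eqref{eq:fine}.}

\begin{lemma}\label{lem:finite}
Let $F\supseteq F(e,\Theta)$, and let $(P_{v,i})$ be a quantum $n$-coloring of $\mathcal V[F]$ in $M_d(\mathbb C)$ that satisfies \eqref{eq:fine} for a color $i$. Then $r$ divides $\operatorname{rank}P_{x,i}$.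
\end{lemma}

\begin{proof}
Put $\Pi(l,b,\lambda)=P_{x,i}P_{w(l,b,\theta_\lambda),i}$. By Lemma~\ref{lem:path}(i) and Corollary~\ref{cor:rank} for the basis $e^{l,b,\theta_\lambda}$, each $\Pi(l,b,\lambda)$ is a projection. Since $\|P_{x,i}\|\le1$, \eqref{eq:fine} gives $\|\Pi(l,b,\lambda)-\Pi(l,b,\lambda+1)\|<1$, so these two projections have equal rank by Lemma~\ref{lem:close}. By Lemma~\ref{lem:path}(ii) the pieces $b=0,\dots,n-1$ join up to a chain from $P_{x,i}P_{w^1(e),i}$ to $P_{x,i}P_{w^l(e),i}$. Hence all summands in \eqref{eq:rank} are equal, and $\operatorname{rank}P_{x,i}=r\cdot\operatorname{rank}(P_{x,i}P_{w^1(e),i})$.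
\end{proof}

\begin{proposition}\label{prop:div}
Let $n\ge3$ and $r\ge2$. In every quantum $n$-coloring of $\mathcal V_{n,r}$ in $M_d(\mathbb C)$, all ranks $\operatorname{rank}P_{x,i}$ are divisible by $r$. In particular, if $\mathcal V_{n,r}$ has a rank-$s$ quantum $n$-coloring, then $r\mid s$.
\end{proposition}

\begin{proof}
Given $x$ and $i$, choose $e$ with $x=x(e)$ and $\Theta$ satisfying \eqref{eq:fine}, and apply Lemma~\ref{lem:finite} with $F=V(\mathcal V)$.
\end{proof}

\section{Finite graphs for a fixed rank}\label{sec:finite}

For fixed $s$, all rank-$s$ quantum $n$-colorings live in the one algebra $M_{ns}(\mathbb C)$, and Tychonoff's theorem transfers Proposition~\ref{prop:div} to a finite subgraph.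

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Since $r\nmid s$, we have $r\ge2$. Let $\mathcal V=\mathcal V_{n,r}$, and suppose that $\mathcal V[F]$ has a rank-$s$ quantum $n$-coloring for every nonempty finite $F$. Let $\mathcal P$ be the set of $n$-tuples of rank-$s$ projections in $M_{ns}(\mathbb C)$ with sum $1$. It is nonempty and bounded, and it is closed because the rank of a projection is its trace. So $\mathcal P$ is compact, and so is the product space $\mathcal P^{V(\mathcal V)}$. Let $\Omega_F\subseteq\mathcal P^{V(\mathcal V)}$ be the set of families satisfying (b) for all edges inside $F$. Each $\Omega_F$ is closed. It is nonempty, since a coloring of $\mathcal V[F]$ may be extended by arbitrary elements of $\mathcal P$ outside $F$. Also $\Omega_F\cap\Omega_{F'}\supseteq\Omega_{F\cup F'}$, so finite intersections are nonempty. By compactness $\bigcap_F\Omega_F\ne\emptyset$, and a point of this intersection is a rank-$s$ quantum $n$-coloring of $\mathcal V$. This contradicts Proposition~\ref{prop:div}.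

Hence some finite $\mathcal V[F]$ has no rank-$s$ quantum $n$-coloring, and this remains true when $F$ is enlarged, because colorings restrict. Add an $n$-clique to $F$ and let $G=\mathcal V[F]$. The tautological coloring gives $\chi_q(G)\le\chi_q^r(G)\le n$, and Lemma~\ref{lem:clique} excludes every quantum coloring with fewer than $n$ colors. Therefore $\chi_q(G)=\chi_q^r(G)=n$ and $\chi_q^s(G)>n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
If $n\le2$ or $r\mid s$, the implication holds by Lemma~\ref{lem:easy}(iii) or (i). If $n\ge3$ and $r\nmid s$, it fails by Theorem~\ref{thm:main}. Finally, $r\mid r+1$ if and only if $r=1$.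
\end{proof}

\section{One finite graph for all ranks}\label{sec:ultra}

The graph in Theorem~\ref{thm:main} depends on $s$, and there are infinitely many $s$ to exclude. If no single finite graph worked, each finite $F$ would have a coloring of some rank $s_F$ not divisible by $r$, with $s_F$ possibly unbounded. There is then no compact space of colorings, but the colorings still have a limit in an ultraproduct of matrix algebras. Ranks make no sense in the limit algebra; continuity does. We use the limit only to find a subdivision $\Theta$, and then return to one finite $F$ to count ranks.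

We recall the construction. An \emph{ultrafilter} $\mathcal U$ on a set $\mathcal F$ is a family of nonempty subsets of $\mathcal F$ that is closed under finite intersections and supersets and contains, for each subset, either it or its complement. Every family of subsets whose finite intersections are nonempty is contained in an ultrafilter. Every bounded real family $(\lambda_F)_{F\in\mathcal F}$ has a unique limit $\lambda=\lim_{\mathcal U}\lambda_F$, characterized by $\{F:|\lambda_F-\lambda|<\epsilon\}\in\mathcal U$ for all $\epsilon>0$. Given integers $d_F\ge1$, the norm-bounded families $(a_F)\in\prod_FM_{d_F}(\mathbb C)$ form a unital C*-algebra under the supremum norm, and those with $\lim_{\mathcal U}\|a_F\|=0$ form a closed two-sided ideal. The quotient $\mathfrak M$ is a unital C*-algebra, with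
\begin{equation}\label{eq:norm}
\big\|[(a_F)]\big\|=\lim_{\mathcal U}\|a_F\|.
\end{equation}
Indeed, the right side $\rho$ does not change when an element of the ideal is added and is at most the supremum norm, which gives $\ge$; and replacing $a_F$ by $0$ wherever $\|a_F\|>\rho+\epsilon$ does not change the class, which gives $\le$. In particular $\mathfrak M\neq0$, and families that agree on a set in $\mathcal U$ have the same class.

\begin{proof}[Proof of Theorem~\ref{thm:all}]
For $r=1$ take $G=K_n$: by Lemma~\ref{lem:easy}(ii), $\chi_q^s(K_n)\le n$ for all $s$. Let $r\ge2$ and $\mathcal V=\mathcal V_{n,r}$, and let $\mathcal F$ be the set of nonempty finite subsets of $V(\mathcal V)$.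

It suffices to find $F\in\mathcal F$ such that every rank-$s$ quantum $n$-coloring of $\mathcal V[F]$ has $r\mid s$. This property survives when an $n$-clique is added to $F$. For the resulting graph $G$, the tautological coloring and Lemma~\ref{lem:easy}(i) give $\chi_q^s(G)\le n$ when $r\mid s$. Conversely, $\chi_q^s(G)\le n$ yields a rank-$s$ quantum $n$-coloring by Lemma~\ref{lem:clique}, and then $r\mid s$.

Suppose that there is no such $F$. Then for each $F\in\mathcal F$ there are $s_F$ with $r\nmid s_F$ and a rank-$s_F$ quantum $n$-coloring $(P^F_{v,i})$ of $\mathcal V[F]$ in $M_{d_F}(\mathbb C)$, $d_F=ns_F$. Put $P^F_{v,i}=0$ for $v\notin F$. The sets $\mathcal F_{F_1}=\{F\in\mathcal F:F\supseteq F_1\}$ satisfy $\mathcal F_{F_1}\cap\mathcal F_{F_2}=\mathcal F_{F_1\cup F_2}\ne\emptyset$, so there is an ultrafilter $\mathcal U$ containing all of them. Let $\mathfrak M$ be the corresponding quotient, and let $P_{v,i}=[(P^F_{v,i})_F]$. These are projections. Each instance of (a) or (b) involves one or two vertices and holds in every coordinate $F$ that contains them, hence on a set in $\mathcal U$, hence in $\mathfrak M$.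 So $(P_{v,i})$ is a quantum $n$-coloring of the whole graph $\mathcal V$ in $\mathfrak M$.

Fix a basis $e$ and a color $i$, and choose a subdivision $\Theta$ such that \eqref{eq:fine} holds in $\mathfrak M$. By \eqref{eq:norm}, each of these finitely many strict inequalities holds for $P^F$ in place of $P$ for all $F$ in some set belonging to $\mathcal U$. The intersection of these sets with $\mathcal F_{F(e,\Theta)}$ belongs to $\mathcal U$, so it contains some $F$. For this $F$ the coloring $P^F$ satisfies the hypotheses of Lemma~\ref{lem:finite}, and $r$ divides $\operatorname{rank}P^F_{x(e),i}=s_F$. This contradiction completes the proof.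
\end{proof}

The graph $G$ just constructed contains $K_n$, so it also has $\chi_q(G)=\chi_q^r(G)=n$; it serves in Theorem~\ref{thm:main} for all $s$ with $r\nmid s$ at once.

\begin{thebibliography}{9}

\bibitem{Gleason}
A.~M. Gleason, \emph{Measures on the closed subspaces of a Hilbert space}, J. Math. Mech. \textbf{6} (1957), 885--893.

\bibitem{QM}
\emph{Quantum Morphisms},
\texttt{https://bpb-us-w2.wpmucdn.com/\allowbreak sites.udel.edu/\allowbreak dist/\allowbreak b/\allowbreak 10716/\allowbreak files/\allowbreak 2022/\allowbreak 02/\allowbreak hoefer\_\allowbreak quantum\_\allowbreak morphism\_\allowbreak notes\_\allowbreak 2\_9\_22.pdf}.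

\end{thebibliography}
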